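\title{Linear systems with no Birkhoff standard form}

\begin{abstract}
A Birkhoff standard form of a linear differential system with an irregular singular point at $z=0$ is a meromorphically equivalent system whose coefficient matrix consists of a polar part only and has a pole of the minimal possible order. We give explicit systems that have no such form. The smallest has size $p=6$ and Poincar\'e rank $r=3$, and it differs from a standard form in one matrix entry. Counterexamples exist in every size $p\ge 6$ and, in suitable sizes, for every rank $r\ge 1$. The systems are extensions of an irreducible block by itself. A standard form determines an integer that measures the relative position of the two blocks; a trace computation at $0$ bounds it from above, a Jordan block at $\infty$ bounds it from below, and the two bounds are incompatible.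
\end{abstract}

\section{The question and the results}\label{sec:intro}

Consider a system of $p$ linear differential equations near $z=0$,
\begin{equation}\label{eq:local}
\frac{dy}{dz}=B(z)y,\qquad B(z)=\frac{B_{-r-1}}{z^{r+1}}+\dots+\frac{B_{-1}}{z}+B_0+\cdots ,
\end{equation}
where $y(z)\in\mathbb C^p$, the $B_k$ are constant complex $p\times p$ matrices, and the series converges in a punctured neighborhood of $0$. A \emph{meromorphic transformation} is a change of variables $\tilde y=\Gamma(z)y$, where the matrix function $\Gamma$ is holomorphic and invertible in a punctured neighborhood of $0$ and meromorphic at $0$. It replaces $B$ by $\frac{d\Gamma}{dz}\Gamma^{-1}+\Gamma B\Gamma^{-1}$, and two systems related in this way are \emph{meromorphically equivalent}. The order of the pole of $B$ is not an invariant of the equivalence class. The invariant is the \emph{minimal Poincar\'e rank}: the smallest $r$ such that some system equivalent to \eqref{eq:local} has a coefficient matrix with a pole of order $r+1$ at $0$.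

Analytic continuation of a fundamental matrix $Y(z)$ once counterclockwise around $0$ gives $Y(z)G$ with a constant invertible matrix $G$, the \emph{monodromy matrix}. The point $0$ is a \emph{regular} singular point if on every sector of bounded angle all solutions are bounded by a power $|z|^{-c}$, and \emph{irregular} otherwise. It is \emph{Fuchsian} if $B$ has a simple pole. The system is \emph{reducible} if it is equivalent to a system with a block upper-triangular coefficient matrix having at least two nontrivial diagonal blocks, and \emph{irreducible} otherwise.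

Assume from now on that $0$ is an irregular singular point of \eqref{eq:local} and that $r\ge1$ is its minimal Poincar\'e rank. A \emph{Birkhoff standard form} of \eqref{eq:local} is a system
\begin{equation}\label{eq:birkhoff}
\frac{dy}{dz}=\Bigl(\frac{\widetilde B_{-r-1}}{z^{r+1}}+\dots+\frac{\widetilde B_{-1}}{z}\Bigr)y ,
\end{equation}
with constant matrices $\widetilde B_k$ and the same $r$, that is meromorphically equivalent to \eqref{eq:local} near $0$. No condition is imposed on the $\widetilde B_k$; for instance $\widetilde B_{-1}=0$ is allowed.

A system \eqref{eq:birkhoff} is the most economical way to realize a local singularity on the Riemann sphere. If $G\ne I$, a global system with a singular point at $0$ needs a second singular point, since otherwise the loop around $0$ could be contracted. Put it at $\infty$ and ask that it be as mild as possible. In the coordinate $w=1/z$ the system \eqref{eq:birkhoff} reads $dy/dw=-(\widetilde B_{-1}/w+\widetilde B_{-2}+\dots+\widetilde B_{-r-1}w^{r-1})y$, so $\infty$ is at worst Fuchsian, and the whole singularity at $0$ is described by $r+1$ matrices.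

\medskip
\noindent\textbf{Question.} \emph{Does every system \eqref{eq:local}, of every size $p\ge1$, have a Birkhoff standard form?}
\medskip

For $p=1$ the answer is yes: if $B=b_-+b_+$ is the splitting into the polar and the holomorphic part, then $\Gamma=\exp\bigl(-\int_0^z b_+\bigr)$ replaces $B$ by $b_-$. This uses that $\Gamma$ commutes with $B$, but there are good reasons to expect the same answer for all $p$. One may multiply the coordinates of $y$ by arbitrary integer powers of $z$ in any frame, so there are infinitely many discrete choices, and only one of them has to work. Moreover the answer is known to be affirmative for $p\le3$, for irreducible systems, and for systems with diagonalizable monodromy matrix; Turrittin showed that it is affirmative if the eigenvalues of $B_{-r-1}$ are distinct. The general question is posed as open in \cite{RH}. We show that the answer is negative.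

Fix integers $n\ge2$ and $r\ge1$. Index the rows and columns of $n\times n$ matrices by $0,\dots,n-1$, let $E_{ij}$ be the matrix units, and put
\[
J=\sum_{i=0}^{n-2}E_{i+1,i},\qquad E=E_{0,n-1},\qquad H=\operatorname{diag}\bigl(0,r,2r,\dots,(n-1)r\bigr).
\]
Let $\Sigma_{n,r}$ be the system of size $p=2n$
\begin{equation}\label{eq:sigma}
\frac{dy}{dz}=-\frac1{z^{r+1}}\begin{pmatrix}J+zE+z^rH & z^rI+z^{nr}E\\ 0& J+zE+z^rH\end{pmatrix}y .
\end{equation}

\begin{theorem}\label{thm:A}
The point $z=0$ is an irregular singular point of $\Sigma_{n,r}$ of minimal Poincar\'e rank $r$. If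
\begin{equation}\label{eq:star}
nr(n-2)>3(n-1),\tag{$*$}
\end{equation}
then $\Sigma_{n,r}$ has no Birkhoff standard form. In particular $\Sigma_{3,3}$, with $p=6$ and $r=3$, has none, and the answer to the Question is negative.
\end{theorem}

For $n=r=3$ the prefactor in \eqref{eq:sigma} is $-z^{-4}$, and the diagonal and off-diagonal blocks are
\[
\begin{pmatrix}0&0&z\\ 1&3z^3&0\\ 0&1&6z^3\end{pmatrix},\qquad
\begin{pmatrix}z^3&0&z^9\\ 0&z^3&0\\ 0&0&z^3\end{pmatrix}.
\]
The form \eqref{eq:birkhoff} requires all entries to be polynomials of degree at most $3$. Only the entry $z^9$ violates this, and the theorem says that it cannot be removed.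

\begin{theorem}\label{thm:B}
Let \eqref{eq:star} hold and let $m\ge0$. The direct sum of $\Sigma_{n,r}$ with $m$ copies of the scalar equation $du/dz=-z^{-r-1}(1+\tfrac12z^r)u$ has size $p=2n+m$, is irregular at $0$ with minimal Poincar\'e rank $r$, and has no Birkhoff standard form. Consequently systems without a Birkhoff standard form exist for
\begin{itemize}
\item every $p\ge6$ and every $r\ge3$;
\item every $p\ge8$ and $r=2$;
\item every $p\ge10$ and $r=1$.
\end{itemize}
\end{theorem}

Thus the answer is negative in every size $p\ge6$, and for every rank $r\ge1$ in suitable sizes. The remaining pairs $(p,r)$ are listed in Section~\ref{sec:scope}.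

\section{The obstruction, computed by hand}\label{sec:idea}

Put $w=1/z$ and $\theta=z\frac{d}{dz}=-w\frac{d}{dw}$, and write \eqref{eq:local} as $\theta y+Ay=0$ with $A=-zB$. The transformation $\tilde y=\Gamma y$ replaces $A$ by
\begin{equation}\label{eq:gauge}
\widetilde A=\Gamma A\Gamma^{-1}-(\theta\Gamma)\Gamma^{-1},
\end{equation}
and the new system has the form \eqref{eq:birkhoff} exactly when $\widetilde A$ is a polynomial in $w$ of degree at most $r$. Since $\theta z^q=qz^q$, the coefficient of $z^0$ in $\theta X$ vanishes for every Laurent series $X$. This small fact, which says that $\log z$ is not a Laurent series, is one half of the obstruction.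

\begin{example}[a model of size two]\label{ex:model}
Let $A=\begin{pmatrix}w^r&1\\0&w^r\end{pmatrix}$. This system is already in standard form, and we ask which triangular substitutions
\[
y_1=z^s\tilde y_1+z^{s'}X\tilde y_2,\qquad y_2=z^{s'}\tilde y_2\qquad(s,s'\in\mathbb Z,\ X\text{ meromorphic at }0)
\]
lead to another standard form. The second equation $\theta y_2+w^ry_2=0$ becomes $\theta\tilde y_2+(s'+w^r)\tilde y_2=0$. It follows that $(\theta+w^r)(z^{s'}X\tilde y_2)=z^{s'}(\theta X)\tilde y_2$, and the first equation $\theta y_1+w^ry_1+y_2=0$ becomes $z^s(\theta+s+w^r)\tilde y_1+z^{s'}(1+\theta X)\tilde y_2=0$. Hence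
\[
\widetilde A=\begin{pmatrix}s+w^r& w^{\,s-s'}(1+\theta X)\\ 0& s'+w^r\end{pmatrix}.
\]
Whatever $X$ is, the corner entry contains the monomial $w^{s-s'}$ with coefficient $1$. So a standard form requires
\[
0\le s-s'\le r .
\]
The upper bound is a condition at $0$: the pole must not get worse. The lower bound is a condition at $\infty$: the point must stay Fuchsian.
\end{example}

In the model the two bounds leave a window. The system $\Sigma_{n,r}$ is built so that the window closes. Its matrix is
\begin{equation}\label{eq:Amatrix}
A=\begin{pmatrix}A_S&C\\0&A_S\end{pmatrix},\qquad A_S=w^rJ+w^{r-1}E+H,\qquad C=I+z^{(n-1)r}E .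
\end{equation}
The diagonal block $A_S$ is a polynomial in $w$ of degree $r$, so each block alone is in standard form. To remove the positive power of $z$ from $C$, try the \emph{shear} $y_1=\tilde y_1$, $y_2=z^{-k}\tilde y_2$, where $y_1,y_2$ are the two halves of $y$. It gives
\[
\widetilde A=\begin{pmatrix}A_S& w^kI+w^{\,k-(n-1)r}E\\ 0&A_S-kI\end{pmatrix},
\]
which is a polynomial in $w$ of degree at most $r$ if and only if
\begin{equation}\label{eq:window}
(n-1)r\le k\le r .
\end{equation}
The upper bound comes from the term $I$, as in the model. The lower bound comes from the term $E$, and it has a meaning in terms of exponents at $\infty$. When $\widetilde A$ is a polynomial in $w$, its constant term is upper triangular with diagonal entries $0,r,\dots,(n-1)r$ in the first block and $-k,r-k,\dots,(n-1)r-k$ in the second. The inequality $k\ge(n-1)r$ says that no entry of the second group exceeds an entry of the first.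

The computation also shows what each ingredient of Theorem~\ref{thm:A} is for.
\begin{itemize}
\item For $n=2$ the shear with $k=r$ satisfies \eqref{eq:window}, so $\Sigma_{2,r}$ has a Birkhoff standard form; here \eqref{eq:star} fails for all $r$.
\item If the term $z^{(n-1)r}E$ is deleted from $C$, the system is in standard form. If the term $I$ is deleted, the shear with $k=(n-1)r$ puts it in standard form.
\item The shear with $k=(n-1)r$ always makes $\widetilde A$ a polynomial in $w$, of degree $(n-1)r$. So the requirement that \eqref{eq:birkhoff} have the minimal rank $r$ is essential.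
\end{itemize}

For $n\ge3$ no shear works. The difficulty is that a general $\Gamma$ is neither diagonal nor block triangular, so that it has no parameter $k$. We shall attach to an arbitrary standard form of $\Sigma_{n,r}$ two integers $s,s'$ whose difference equals $nk$ for the shear, and prove
\begin{equation}\label{eq:twobounds}
(n-1)(nr-2)\ \le\ s-s'\ \le\ nr+n-1 .
\end{equation}
These are the inequalities \eqref{eq:window} multiplied by $n$, with losses of $2(n-1)$ on the left and $n-1$ on the right. For $n=r=3$ they read $14\le s-s'\le11$. In general they are incompatible exactly when \eqref{eq:star} holds.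

The integers $s,s'$ exist because the block $A_S$ leaves very little freedom at $0$: the lattices compatible with a pole of order $r+1$ form a single chain indexed by $\mathbb Z$ (Section~\ref{sec:levels}). The upper bound in \eqref{eq:twobounds} is the argument of Example~\ref{ex:model} applied to a trace (Section~\ref{sec:trace}). The lower bound holds because there is also very little freedom at $\infty$, where the residue is a single Jordan block and its invariant subspaces form a single flag (Sections~\ref{sec:infinity} and~\ref{sec:lower}). First we translate the existence of a standard form into a statement that does not mention $\Gamma$.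

\section{From standard forms to pairs of lattices}\label{sec:pairs}

Let
\[
R=\mathbb C[z,z^{-1}],\qquad O=\mathbb C[[z]],\quad K=\mathbb C((z)),\qquad O_\infty=\mathbb C[[w]],\quad K_\infty=\mathbb C((w)).
\]
Let $A$ be a $p\times p$ matrix with entries in $R$. The operator $T=\theta+A$ acts on columns in $V=R^p$, $\widehat V=K^p$ and $\widehat V_\infty=K_\infty^p$, and satisfies the Leibniz rule $T(hv)=(\theta h)v+h\,Tv$ for scalars $h$. We put $D=z^rT$. If $h_1,\dots,h_p$ are the columns of $\Gamma^{-1}$, then \eqref{eq:gauge} and $\theta(\Gamma^{-1})=-\Gamma^{-1}(\theta\Gamma)\Gamma^{-1}$ give $\theta(\Gamma^{-1})+A\Gamma^{-1}=\Gamma^{-1}\widetilde A$, that is,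
\begin{equation}\label{eq:frame}
Th_j=\sum_i\widetilde A_{ij}h_i .
\end{equation}
So a meromorphic transformation is a change of basis, and $\widetilde A$ is the matrix of $T$ in the new basis.

A \emph{lattice} in a finite-dimensional $K$-vector space is a finitely generated $O$-submodule that spans the space over $K$; lattices over $O_\infty$ are defined with $O_\infty,K_\infty$ in place of $O,K$. Since $O$ is a principal ideal domain, a lattice is the $O$-span of a $K$-basis. For two lattices $\Lambda,\Lambda'$ there is $c$ with $z^c\Lambda'\subset\Lambda\subset z^{-c}\Lambda'$. The intersection of a lattice with a $K$-subspace and its image in a quotient space are lattices.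

A lattice remembers the order of the pole and forgets the basis. Suppose $\widetilde A$ has a pole of order at most $\rho\ge0$ at $0$, and let $\Lambda=\sum Oh_j$. Then \eqref{eq:frame}, the Leibniz rule and $\theta O\subset O$ give
\begin{equation}\label{eq:polelattice}
z^\rho\,T\Lambda\subset\Lambda .
\end{equation}

\begin{definition}\label{def:pair}
A \emph{Birkhoff pair} for $(V,T)$ consists of an $O$-lattice $\mathcal L\subset\widehat V$ and an $O_\infty$-lattice $\mathcal P\subset\widehat V_\infty$ such that
\begin{equation}\label{eq:pair}
D\mathcal L\subset\mathcal L,\qquad T\mathcal P\subset\mathcal P,\qquad V=(\mathcal L\cap V)\oplus(w\mathcal P\cap V),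
\end{equation}
the last sum being a direct sum of $\mathbb C$-vector spaces.
\end{definition}

The first condition bounds the pole at $0$, the second says that $\infty$ is Fuchsian, and the third says that the two lattices fit together as $\mathbb C[z]$ and $w\mathbb C[w]$ do in $R$. In geometric language, which we do not use, the pair defines a vector bundle $\mathcal E$ on the sphere, and the third condition is the vanishing of the \v{C}ech groups $H^0$ and $H^1$ of $\mathcal E(-\infty)$ for the covering by the two affine lines.

The transformation $\Gamma$ is given only near $0$, while $\mathcal P$ lives at $\infty$. To extend $\Gamma$ we use two textbook facts. Solutions of a linear system with coefficients holomorphic in a domain continue analytically along every path in the domain. A singular point at which the coefficient matrix has at most a simple pole is regular; hence a single-valued solution is meromorphic there.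

\begin{proposition}\label{prop:pair}
Suppose that $V$ has an $R$-basis in which the matrix of $T$ is a polynomial in $w$. If the system $\theta y+Ay=0$ is meromorphically equivalent near $0$ to a system \eqref{eq:birkhoff}, then $(V,T)$ has a Birkhoff pair.
\end{proposition}

\begin{proof}
Let $\Gamma$ transform $A$ into $\widetilde A=-\sum_{j=0}^r\widetilde B_{-1-j}w^j$. We first show that $\Gamma\in GL_p(R)$. By \eqref{eq:gauge},
\[
\theta\Gamma=\Gamma A-\widetilde A\Gamma ,
\]
a linear system for the entries of $\Gamma$ with coefficients holomorphic on $\mathbb C^*=\mathbb C\setminus\{0\}$. So $\Gamma$ continues along all paths in $\mathbb C^*$. It is single-valued on $\mathbb C^*$, because it is single-valued near $0$ and a small loop around $0$ generates the fundamental group of $\mathbb C^*$. Near $0$ we have $\theta\det\Gamma=\det\Gamma\cdot\operatorname{tr}(\Gamma^{-1}\theta\Gamma)=(\operatorname{tr}A-\operatorname{tr}\widetilde A)\det\Gamma$. This scalar equation persists on $\mathbb C^*$, and its nonzero solution $\det\Gamma$ has no zeros there.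

Let $F\in GL_p(R)$ have the given basis as columns, so that $\theta F+AF=FA_F$ with $A_F$ polynomial in $w$. Then
\[
\theta(\Gamma F)=(\Gamma A-\widetilde A\Gamma)F+\Gamma(FA_F-AF)=(\Gamma F)A_F-\widetilde A(\Gamma F).
\]
Since $\theta=-w\,d/dw$ and both $A_F$ and $\widetilde A$ are polynomial in $w$, this system has at most a simple pole at $w=0$. So the single-valued solution $\Gamma F$, and with it $\Gamma$, is meromorphic at $\infty$. A function holomorphic on $\mathbb C^*$ and meromorphic at $0$ and $\infty$ lies in $R$. Thus $\Gamma$ has entries in $R$, and $\det\Gamma\in R$ has no zeros on $\mathbb C^*$, so it is a monomial, a unit of $R$.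

Now the columns $h_1,\dots,h_p$ of $\Gamma^{-1}$ form an $R$-basis of $V$. Put $\mathcal L=\sum Oh_j$ and $\mathcal P=\sum O_\infty h_j$. Then $D\mathcal L\subset\mathcal L$ by \eqref{eq:polelattice} with $\rho=r$, and $T\mathcal P\subset\mathcal P$ by \eqref{eq:frame}, because $\widetilde A$ has entries in $O_\infty$ and $\theta O_\infty\subset O_\infty$. Finally $\mathcal L\cap V=\bigoplus\mathbb C[z]h_j$ and $w\mathcal P\cap V=\bigoplus w\mathbb C[w]h_j$, and $R=\mathbb C[z]\oplus w\mathbb C[w]$.
\end{proof}

Unlike a basis, a lattice can be intersected with the first block of $\Sigma_{n,r}$ and projected to the second. This is what replaces the triangular shape of the substitutions in Section~\ref{sec:idea}.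

\section{The diagonal block and its lattices at $0$}\label{sec:levels}

Let $S=R^n$ and $\widehat S=K^n$ with standard basis $e_0,\dots,e_{n-1}$ and with $T=\theta+A_S$. Then $D=z^r\theta+J+zE+z^rH$, so
\[
De_i=e_{i+1}+ri\,z^re_i\quad(i<n-1),\qquad De_{n-1}=ze_0+r(n-1)z^re_{n-1}.
\]
To leading order $D$ moves along the sequence $e_0,e_1,\dots,e_{n-1},ze_0,ze_1,\dots$, as multiplication by an $n$-th root of $z$ would. This suggests numbering the monomials along the sequence:
\[
\varepsilon_{i+nq}=z^qe_i\qquad(0\le i<n,\ q\in\mathbb Z).
\]
By the Leibniz rule,
\begin{equation}\label{eq:Deps}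
D\varepsilon_j=\varepsilon_{j+1}+(q+ri)\,\varepsilon_{j+nr}\qquad\text{for }j=i+nq .
\end{equation}
Every $v\in\widehat S$ is uniquely a series $\sum c_j\varepsilon_j$ with $c_j\in\mathbb C$ and $j$ bounded below. For $v\ne0$ the \emph{level} $\ell(v)$ is the least $j$ with $c_j\ne0$. Since $nr\ge2$, the second term in \eqref{eq:Deps} has higher level than the first, and therefore
\begin{equation}\label{eq:level}
\ell(Dv)=\ell(v)+1,\qquad \ell(hv)=\ell(v)+n\operatorname{ord}_0h\qquad(0\ne h\in K).
\end{equation}
Let $U_s$ be the set of all series $\sum_{j\ge s}c_j\varepsilon_j$. It is the lattice with basis $\varepsilon_s,\dots,\varepsilon_{s+n-1}$, it is stable under $D$, and $zU_s=U_{s+n}$.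

\begin{lemma}\label{lem:chain}
Every lattice $\Lambda\subset\widehat S$ with $D\Lambda\subset\Lambda$ equals $U_s$ for some $s\in\mathbb Z$.
\end{lemma}

\begin{proof}
By comparison of lattices there is $b$ with $U_b\subset\Lambda$, and the levels of nonzero elements of $\Lambda$ are bounded below. Let $s$ be the least such level and $v\in\Lambda$ an element of level $s$. Then $\Lambda\subset U_s$. By \eqref{eq:level} the element $D^kv\in\Lambda$ has level $s+k$ for every $k\ge0$. Given $u\in U_s$, subtract a constant multiple of $v$ to cancel the coefficient of $\varepsilon_s$, then a constant multiple of $Dv$ to cancel the coefficient of $\varepsilon_{s+1}$, and so on. After finitely many steps the remainder lies in $U_b\subset\Lambda$. Hence $u\in\Lambda$.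
\end{proof}

The lemma already determines the rank of the systems in both theorems.

\begin{lemma}\label{lem:rank}
Let $A$ be a matrix over $R$ with a pole of order $r$ at $0$, block upper triangular with upper left block $A_S$. Then $0$ is an irregular singular point of $\theta y+Ay=0$ of minimal Poincar\'e rank $r$.
\end{lemma}

\begin{proof}
The coefficient matrix $B=-A/z$ has a pole of order $r+1$. Suppose the system is equivalent to one whose coefficient matrix has a pole of order at most $r$. By \eqref{eq:polelattice} with $\rho=r-1$ there is a lattice $\Lambda\subset\widehat V$ with $D\Lambda\subset z\Lambda$. The first $n$ coordinates span a $T$-stable subspace, which we identify with $\widehat S$. The lattice $\Lambda_1=\Lambda\cap\widehat S$ satisfies $D\Lambda_1\subset z\Lambda\cap\widehat S=z\Lambda_1$. By Lemma~\ref{lem:chain}, $\Lambda_1=U_s$, and so $DU_s\subset U_{s+n}$. But $D\varepsilon_s$ has level $s+1<s+n$, because $n\ge2$. So the minimal Poincar\'e rank is $r$.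

If $0$ were regular, write $G=\exp(2\pi i\,\Omega)$ with a constant matrix $\Omega$. Then $Yz^{-\Omega}$ is single-valued and bounded by a power of $|z|^{-1}$, hence meromorphic, and $\Gamma=(Yz^{-\Omega})^{-1}$ transforms the system into $d\tilde y/dz=(\Omega/z)\tilde y$. This has a pole of order at most $1\le r$, which was just excluded.
\end{proof}

\section{The upper bound: a trace at $0$}\label{sec:trace}

From here to the end of Section~\ref{sec:lower}, $A$ is the matrix \eqref{eq:Amatrix} of $\Sigma_{n,r}$. We write $V=S\oplus S$ and $\widehat V=\widehat S\oplus\widehat S$, so that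
\begin{equation}\label{eq:Text}
T(y_1,y_2)=(Ty_1+Cy_2,\ Ty_2),
\end{equation}
where $T$ on the right is the operator $\theta+A_S$ of the block. For a lattice $\mathcal L\subset\widehat V$ put
\[
\mathcal L_1=\{y:(y,0)\in\mathcal L\},\qquad \mathcal L_2=\{y_2:(y_1,y_2)\in\mathcal L\text{ for some }y_1\}.
\]
These are lattices in $\widehat S$. If $D\mathcal L\subset\mathcal L$, then \eqref{eq:Text} shows that both are $D$-stable, and Lemma~\ref{lem:chain} gives integers $s,s'$ with
\begin{equation}\label{eq:ss}
\mathcal L_1=U_s,\qquad\mathcal L_2=U_{s'} .
\end{equation}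
For the shear of Section~\ref{sec:idea} the columns of $\Gamma^{-1}$ are $(e_i,0)$ and $(0,z^{-k}e_i)$, so $s=0$, $s'=-nk$ and $s-s'=nk$.

\begin{proposition}\label{prop:upper}
If $D\mathcal L\subset\mathcal L$, then $s-s'\le nr+n-1$.
\end{proposition}

In Example~\ref{ex:model} the corner entry was governed by the scalar $1+\theta X$. Now $X$ is a matrix, and the corresponding expression contains a commutator with $A_S$, whose entries have poles and can contribute to the coefficient of $z^0$. The trace removes the commutator.

\begin{proof}
Lift an $O$-basis $v_1,\dots,v_n$ of $\mathcal L_2$ to elements $(x_j,v_j)\in\mathcal L$, and let $X$ be the $K$-linear endomorphism of $\widehat S$ with $Xv_j=x_j$. Then $(Xv,v)\in\mathcal L$ for all $v\in U_{s'}$. For such $v$ also $Dv\in U_{s'}$, so $\mathcal L$ contains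
\[
D(Xv,v)-(XDv,Dv)=\bigl(z^r\Psi v,\,0\bigr),\qquad \Psi=C+TX-XT .
\]
Hence $z^r\Psi v\in\mathcal L_1=U_s$, that is, $\Psi U_{s'}\subset U_{s-nr}$. Regard $X$ as a matrix in the basis $e_i$. Then $TXv-XTv=(\theta X)v+(A_SX-XA_S)v$, so $\Psi$ is $K$-linear and
\[
\operatorname{tr}\Psi=\operatorname{tr}C+\theta(\operatorname{tr}X)=n+\theta(\operatorname{tr}X);
\]
here $\operatorname{tr}E=0$ because $n\ge2$. The coefficient of $z^0$ in $\operatorname{tr}\Psi$ is therefore $n\ne0$. If $s-nr\ge s'+n$, then $\Psi U_{s'}\subset U_{s'+n}=zU_{s'}$. The matrix of $\Psi$ in an $O$-basis of $U_{s'}$ then has entries in $zO$, and $\operatorname{tr}\Psi\in zO$, a contradiction. So $s-nr\le s'+n-1$.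
\end{proof}

The proof uses only one property of $C$: the coefficient of $z^0$ in its trace is nonzero. This is the role of the term $I$.

\section{The point $\infty$: a single flag}\label{sec:infinity}

The basis $e_i$ suits the point $0$, but in it the matrix $C$ has a pole at $\infty$. Put $N=nr-1\ge1$ and $f_i=z^{-ri}e_i$. The Leibniz rule produces a term $-ri f_i$, and $H$ was chosen to cancel it: for $i<n-1$,
\[
Tf_i=-ri\,z^{-ri}e_i+z^{-ri-r}\bigl(e_{i+1}+ri\,z^re_i\bigr)=f_{i+1},
\]
and for $i=n-1$, with $ze_0$ in place of $e_{i+1}$, we get $Tf_{n-1}=z^{1-nr}e_0=w^Nf_0$. Also $Cf_i=f_i$ for $i<n-1$ and $Cf_{n-1}=f_{n-1}+f_0$. Let $F$ be the diagonal matrix whose columns are $(f_0,0),\dots,(f_{n-1},0),(0,f_0),\dots,(0,f_{n-1})$. By \eqref{eq:Text}, applying $T$ to the columns gives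
\begin{equation}\label{eq:Fframe}
TF=F\bigl(A_0+w^NA_1\bigr),\qquad A_0=\begin{pmatrix}J&I+E\\0&J\end{pmatrix},\qquad A_1=\begin{pmatrix}E&0\\0&E\end{pmatrix}.
\end{equation}
In particular the hypothesis of Proposition~\ref{prop:pair} holds for $\Sigma_{n,r}$.

\begin{lemma}\label{lem:jordan}
The matrix $A_0$ is nilpotent with one-dimensional kernel. For each $d=0,\dots,2n$ the space $\ker A_0^d$ is the only $A_0$-stable subspace of $\mathbb C^{2n}$ of dimension $d$.
\end{lemma}

\begin{proof}
The diagonal blocks $J$ are nilpotent, so $A_0$ is nilpotent. Let $A_0(\alpha,\beta)=0$, that is, $J\beta=0$ and $J\alpha+(I+E)\beta=0$. The first equation gives $\beta_0=\dots=\beta_{n-2}=0$. The coordinate of index $0$ in the second equation is $\beta_0+\beta_{n-1}=0$, and $\beta_0=0$ because $n\ge2$. So $\beta=0$ and $J\alpha=0$, which leaves only $\alpha_{n-1}$ free. Thus $A_0$ is a single Jordan block and $\dim\ker A_0^d=d$. A stable subspace of dimension $d$ is killed by $A_0^d$, since $A_0$ is nilpotent on it, so it equals $\ker A_0^d$.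
\end{proof}

This is the role of the term $E$ in $C$: it links the end $(0,f_{n-1})$ of the Jordan chain of the second block to the beginning $(f_0,0)$ of the chain of the first. Without it the kernel would also contain the vector with $\beta_{n-1}=1$, $\alpha_{n-2}=-1$ and all other coordinates zero.

To pass from invariant subspaces of $A_0$ to $T$-stable lattices, we remove the term $w^NA_1$ by a formal change of basis and then show that stable lattices are spanned by monomials.

\begin{lemma}\label{lem:normal}
There is a formal series $\Phi=I+\sum_{j\ge1}\Phi_jw^j$ with block upper-triangular constant matrices $\Phi_j$ such that $T(F\Phi)=F\Phi A_0$.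
\end{lemma}

\begin{proof}
By \eqref{eq:Fframe} the condition is $\theta\Phi+(A_0+w^NA_1)\Phi=\Phi A_0$. Since $\theta w^j=-jw^j$, it holds in degree $0$, and in degree $j\ge1$ it reads
\begin{equation}\label{eq:recursion}
j\Phi_j+\Phi_jA_0-A_0\Phi_j=A_1\Phi_{j-N},
\end{equation}
with $\Phi_0=I$ and $\Phi_k=0$ for $k<0$. Left and right multiplication by $A_0$ are commuting nilpotent operators, so $Z\mapsto jZ+ZA_0-A_0Z$ is a nonzero scalar plus a nilpotent operator, hence invertible. It preserves the finite-dimensional space of block upper-triangular matrices, so it is invertible on that space, which contains $A_1\Phi_{j-N}$ by induction.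
\end{proof}

The next lemma is stated in the generality needed for Theorem~\ref{thm:B}.

\begin{lemma}\label{lem:graded}
Let $T=\theta+A$ act on $K_\infty^p$, and let $\mathcal H$ be the $\mathbb C$-span of a $K_\infty$-basis of $K_\infty^p$. Suppose $\mathcal H=\bigoplus_\nu\mathcal H_\nu$, where each $\mathcal H_\nu$ is $T$-stable, $T$ has a single eigenvalue $\alpha_\nu$ on $\mathcal H_\nu$, and $\alpha_\nu-\alpha_\mu\notin\mathbb Z$ for $\nu\ne\mu$. Write $v\in K_\infty^p$ as $v=\sum_{q\le q_0}\sum_\nu z^qv_{q,\nu}$ with $v_{q,\nu}\in\mathcal H_\nu$. If $\mathcal P$ is a $T$-stable lattice and $v\in\mathcal P$, then $z^qv_{q,\nu}\in\mathcal P$ for all $q,\nu$.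
\end{lemma}

\begin{proof}
Choose $c$ with $w^cO_\infty\mathcal H\subset\mathcal P$. The terms with $q\le-c$ lie in $\mathcal P$, and so does their sum. Hence the finite sum $u$ of the terms with $-c<q\le q_0$ lies in $\mathcal P$. Since $T(z^qx)=z^q(q+T)x$ for $x\in\mathcal H_\nu$, the space $z^q\mathcal H_\nu$ is $T$-stable with the single eigenvalue $q+\alpha_\nu$, and these numbers are distinct for distinct $(q,\nu)$. So the spaces $z^q\mathcal H_\nu$ with $-c<q\le q_0$ are the generalized eigenspaces of $T$ on their finite-dimensional sum. The projection onto a generalized eigenspace is a polynomial in $T$ with constant coefficients. Applied to $u$, it gives $z^qv_{q,\nu}\in\mathcal P$.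
\end{proof}

Let $\Pi=\sum_iO_\infty f_i\subset K_\infty^n$. For a lattice $\mathcal P\subset\widehat V_\infty=K_\infty^n\oplus K_\infty^n$ define $\mathcal P_1$ and $\mathcal P_2$ as for $\mathcal L$. The following statement is the invariant form of the remark after \eqref{eq:window}: the exponents of the second block lie on one side of an integer $a$ and those of the first block on the other.

\begin{proposition}\label{prop:infinity}
If $T\mathcal P\subset\mathcal P$, there is $a\in\mathbb Z$ with $\mathcal P_2\subset z^a\Pi\subset\mathcal P_1$.
\end{proposition}

\begin{proof}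
Let $\mathcal H$ be the $\mathbb C$-span of the $2n$ columns of $F\Phi$ and $\mathcal H'$ the span of the first $n$ of them. By Lemma~\ref{lem:normal}, $T$ acts on $\mathcal H$ by the matrix $A_0$, and $\mathcal H'$ is stable. By Lemma~\ref{lem:jordan} the $T$-stable subspaces of $\mathcal H$ form a chain, in which $\mathcal H'$ is the member of dimension $n$. Because $\Phi$ is block upper triangular with entries in $O_\infty$, and its upper left block is $I$ modulo $w$, hence invertible over $O_\infty$, we have
\begin{equation}\label{eq:Hprime}
O_\infty\mathcal H'=\Pi\oplus0,\qquad \mathcal H\subset\Pi\oplus\Pi .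
\end{equation}

Put $\mathcal H(q)=\{x\in\mathcal H:z^qx\in\mathcal P\}$. This subspace is $T$-stable, because $z^qTx=T(z^qx)-qz^qx$. By comparison of $\mathcal P$ with the lattice $O_\infty\mathcal H$, we have $\mathcal H(q)=\mathcal H$ for $q\ll0$ and $\mathcal H(q)=0$ for $q\gg0$. Let $a$ be the largest $q$ with $\dim\mathcal H(q)\ge n$. Then $\mathcal H(a)\supset\mathcal H'$, so $z^aO_\infty\mathcal H'\subset\mathcal P$, which by \eqref{eq:Hprime} means $z^a\Pi\subset\mathcal P_1$.

Now let $v=\sum_{q\le q_0}z^qv_q\in\mathcal P$ with $v_q\in\mathcal H$. Lemma~\ref{lem:graded}, with the single summand $\mathcal H$ and eigenvalue $0$, gives $v_q\in\mathcal H(q)$. For $q>a$ we have $\dim\mathcal H(q)<n$, so $v_q\in\mathcal H'$ and its second component vanishes. The terms with $q\le a$ sum to an element of $z^aO_\infty\mathcal H\subset z^a\Pi\oplus z^a\Pi$. Hence the second component of $v$ lies in $z^a\Pi$.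
\end{proof}

\section{The lower bound and the proof of Theorem~\ref{thm:A}}\label{sec:lower}

So far the points $0$ and $\infty$ were treated separately. The third condition in \eqref{eq:pair} ties them together, and to use it we need the levels of the monomials $z^qf_i$. Since $z^qf_i=z^{q-ri}e_i$ has index $i+n(q-ri)$,
\begin{equation}\label{eq:flevel}
z^qf_i=\varepsilon_{nq-iN}.
\end{equation}
So the basis $f_0,\dots,f_{n-1}$ of $\Pi$ is spread over the levels $0,-N,\dots,-(n-1)N$, whereas the basis of $U_s$ occupies $n$ consecutive levels. This spread is the source of the lower bound. In the first block the highest vector $f_0$ pushes $s$ up, and in the second block the lowest vector $f_{n-1}$ pushes $s'$ down; see Figure~\ref{fig:levels}.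

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.46cm,y=0.62cm]
\foreach \j in {-18,-15,-12,-9,-6,-3} \fill (\j,3) circle (2pt);
\foreach \j in {0,3} \draw (\j,3) circle (2pt);
\foreach \j in {-20,-17,-14,-11} \fill (\j,2) circle (2pt);
\foreach \j in {-8,-5,-2,1} \draw (\j,2) circle (2pt);
\fill (-19,1) circle (2pt);
\foreach \j in {-16,-13,-10,-7,-4,-1,2} \draw (\j,1) circle (2pt);
\node at (-22.3,3) {$z^qf_0$};
\node at (-22.3,2) {$z^qf_1$};
\node at (-22.3,1) {$z^qf_2$};
\draw[->] (-21,0) -- (4,0) node[right] {level};
\foreach \j in {-16,-8,-2,0} \draw (\j,0.12) -- (\j,-0.12) node[below] {\small $\j$};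
\draw[dashed] (-16,0.2) -- (-16,4.3) node[above] {\small $s'\le-16$};
\draw[dashed] (-2,0.2) -- (-2,4.3) node[above] {\small $s\ge-2$};
\draw[<->] (-16,3.8) -- (-2,3.8) node[midway,above] {\small $14$};
\end{tikzpicture}
\caption{The lower bound for $n=r=3$ and $a=0$. The monomial $z^qf_i$ is drawn in row $i$ at its level $3q-8i$, filled if $q\le-1$ and hollow if $q\ge0$; the lattice $U_j$ consists of series in the monomials of level at least $j$. The lattice $U_s$ of the first block must not contain the filled dot $z^{-1}f_0$ at level $-3$, and the lattice $U_{s'}$ of the second block must reach the hollow dot $f_2$ at level $-16$. So $s-s'\ge14$, while the trace at $0$ allows at most $11$.}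
\label{fig:levels}
\end{figure}

\begin{proposition}\label{prop:lower}
Let $(\mathcal L,\mathcal P)$ be a Birkhoff pair for $\Sigma_{n,r}$, and let $s,s'$ be as in \eqref{eq:ss}. Then $s-s'\ge(n-1)(nr-2)$.
\end{proposition}

\begin{proof}
Let $a$ be as in Proposition~\ref{prop:infinity}.

\emph{First block.} Since $z^af_0\in\mathcal P_1$, the nonzero vector $(z^{a-1}f_0,0)$ lies in $w\mathcal P\cap V$. The sum in \eqref{eq:pair} is direct, so this vector is not in $\mathcal L$, that is, $z^{a-1}f_0\notin U_s$. By \eqref{eq:flevel} its level is $n(a-1)$. Hence
\begin{equation}\label{eq:first}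
s\ge n(a-1)+1 .
\end{equation}

\emph{Second block.} By \eqref{eq:pair} we can write $(0,z^af_{n-1})=u+v$ with $u\in\mathcal L\cap V$ and $v\in w\mathcal P\cap V$. The second component $v_2$ lies in $S$ and in $w\mathcal P_2\subset z^{a-1}\Pi$. Its coordinates in the basis $f_i$ therefore lie in $R\cap z^{a-1}O_\infty=z^{a-1}\mathbb C[w]$, so $v_2$ is a finite combination of monomials $z^qf_i$ with $q\le a-1$. Distinct pairs $(q,i)$ give distinct monomials $\varepsilon_j$. Consequently $u_2=z^af_{n-1}-v_2$ contains $z^af_{n-1}=\varepsilon_{na-(n-1)N}$ with coefficient $1$. Since $u_2\in\mathcal L_2=U_{s'}$,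
\begin{equation}\label{eq:second}
s'\le na-(n-1)N .
\end{equation}

Subtracting \eqref{eq:second} from \eqref{eq:first} eliminates $a$ and gives $s-s'\ge(n-1)N-(n-1)=(n-1)(nr-2)$.
\end{proof}

\begin{proposition}\label{prop:nopair}
If \eqref{eq:star} holds, then $\Sigma_{n,r}$ has no Birkhoff pair.
\end{proposition}

\begin{proof}
For a Birkhoff pair, Propositions~\ref{prop:upper} and~\ref{prop:lower} give \eqref{eq:twobounds}, hence $(n-1)(nr-2)\le nr+n-1$. Moving $nr$ to the left and $2(n-1)$ to the right turns this into $nr(n-2)\le3(n-1)$, the negation of \eqref{eq:star}.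
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The matrix \eqref{eq:Amatrix} has a pole of order $r$ at $0$ and upper left block $A_S$, so Lemma~\ref{lem:rank} gives the first assertion. By \eqref{eq:Fframe} and Proposition~\ref{prop:pair}, a Birkhoff standard form of $\Sigma_{n,r}$ yields a Birkhoff pair, and Proposition~\ref{prop:nopair} excludes this under \eqref{eq:star}. For $n=r=3$ condition \eqref{eq:star} reads $9>6$.
\end{proof}

\begin{remark}
Condition \eqref{eq:star} enters only in Proposition~\ref{prop:nopair}; the bounds \eqref{eq:twobounds} hold for all $n\ge2$, $r\ge1$. For $n=2$ they read $2r-2\le s-s'\le2r+1$, and the shear with $k=r$ has $s-s'=2r$. For $n=3$, $r=2$ they read $8\le s-s'\le8$, and the argument just fails to give a contradiction.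
\end{remark}

\section{Direct sums and the proof of Theorem~\ref{thm:B}}\label{sec:sums}

Adding scalar equations to $\Sigma_{n,r}$ enlarges the supply of transformations, since $\Gamma$ may mix the new coordinates with the old ones. The scalar equation in Theorem~\ref{thm:B} is chosen so that such mixing is invisible to the lattices. At $0$ the operator $D$ has leading coefficient $1$ on the new summand and a nilpotent leading coefficient on $V$. At $\infty$ the exponent $\frac12$ of the new summand is not congruent modulo $\mathbb Z$ to the exponent $0$ of $V$.

For $m=0$ the statement is Theorem~\ref{thm:A}, so let $m\ge1$. The scalar equation is $\theta u+(w^r+\frac12)u=0$. Let $Q=R^m$ with standard basis $g_1,\dots,g_m$ and $Tg_j=(w^r+\frac12)g_j$, and let $V^+=V\oplus Q$ be the module of the direct sum. We write $\widehat V^+=\widehat V\oplus\widehat Q$ and $\widehat V^+_\infty=\widehat V_\infty\oplus\widehat Q_\infty$ for its extensions to $K$ and $K_\infty$.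

\begin{lemma}\label{lem:split0}
Every $D$-stable lattice $\mathcal L\subset\widehat V^+$ satisfies $\mathcal L=(\mathcal L\cap\widehat V)\oplus(\mathcal L\cap\widehat Q)$.
\end{lemma}

\begin{proof}
Let $\Lambda_V=O^{2n}\subset\widehat V$ and $\Lambda_Q=O^m\subset\widehat Q$. We claim that all $z^b\Lambda_V$ and $z^b\Lambda_Q$ are $D$-stable and that
\begin{equation}\label{eq:contract}
D^nz^b\Lambda_V\subset z^{b+1}\Lambda_V,\qquad (D-1)z^b\Lambda_Q\subset z^{b+1}\Lambda_Q\qquad(b\in\mathbb Z).
\end{equation}
On $\widehat V$ we have $D(z^bx)=z^bD_bx$ with $D_b=z^r\theta+z^rA+bz^r$. The matrix $z^rA$ is the one displayed in \eqref{eq:sigma}; it has entries in $O$ and, as $r\ge1$, is congruent to $J_2=\operatorname{diag}(J,J)$ modulo $z$. So $D_b\Lambda_V\subset\Lambda_V$ and $D_bx\equiv J_2x$ modulo $z\Lambda_V$ for $x\in\Lambda_V$. By induction $D_b^kx\equiv J_2^kx$, and $J_2^n=0$. On $\widehat Q$ we have $(D-1)(hg_j)=z^r(\theta h+\frac12h)g_j$ for $h\in K$, and $\theta$ preserves $z^bO$. This proves the claim.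

Let $x+g\in\mathcal L$ with $x\in\widehat V$, $g\in\widehat Q$, and choose $b$ with $x\in z^b\Lambda_V$, $g\in z^b\Lambda_Q$. Choose $c\ge1$ with $z^{b+c}(\Lambda_V\oplus\Lambda_Q)\subset\mathcal L$. The polynomials $t^{nc}$ and $(t-1)^c$ are coprime, so there is $\phi\in\mathbb C[t]$ with $\phi\equiv1$ modulo $t^{nc}$ and $\phi\equiv0$ modulo $(t-1)^c$. By \eqref{eq:contract}, applied $c$ times, $\phi(D)x-x\in z^{b+c}\Lambda_V$ and $\phi(D)g\in z^{b+c}\Lambda_Q$. So $\phi(D)(x+g)-x\in\mathcal L$. Since $\phi(D)(x+g)\in\mathcal L$, we get $x\in\mathcal L$, and then $g\in\mathcal L$.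
\end{proof}

\begin{lemma}\label{lem:splitinf}
Every $T$-stable lattice $\mathcal P\subset\widehat V^+_\infty$ satisfies $\mathcal P=(\mathcal P\cap\widehat V_\infty)\oplus(\mathcal P\cap\widehat Q_\infty)$.
\end{lemma}

\begin{proof}
Put $\tilde g_j=\exp(w^r/r)g_j$. Since $\theta\exp(w^r/r)=-w^r\exp(w^r/r)$, we have $T\tilde g_j=\frac12\tilde g_j$. Let $\mathcal H_Q$ be the $\mathbb C$-span of the $\tilde g_j$, and let $\mathcal H\subset\widehat V_\infty$ be the span of the columns of $F\Phi$, on which $T$ is nilpotent. Lemma~\ref{lem:graded} applies to $\mathcal H\oplus\mathcal H_Q$ with eigenvalues $0$ and $\frac12$. Let $x+g\in\mathcal P$ with $x=\sum_{q\le q_0}z^qx_q\in\widehat V_\infty$, $x_q\in\mathcal H$, and $g\in\widehat Q_\infty$. Then every $z^qx_q$ lies in $\mathcal P$. Choose $c$ with $w^cO_\infty\mathcal H\subset\mathcal P$. The terms of $x$ with $q\le-c$ sum to an element of $w^cO_\infty\mathcal H$, and the others are finite in number. Hence $x\in\mathcal P$, and then $g\in\mathcal P$.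
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The matrix of the direct sum has a pole of order $r$ at $0$ and is block upper triangular with upper left block $A_S$. Lemma~\ref{lem:rank} gives irregularity and the minimal rank $r$. In the basis formed by the columns of $F$ and the $g_j$, the matrix of $T$ is a polynomial in $w$. So by Proposition~\ref{prop:pair} a Birkhoff standard form yields a Birkhoff pair $(\mathcal L,\mathcal P)$ for $V^+$.

Put $\mathcal L_V=\mathcal L\cap\widehat V$ and $\mathcal P_V=\mathcal P\cap\widehat V_\infty$. These lattices are stable under $D$ and $T$ respectively. The spaces $\mathcal L_V\cap V$ and $w\mathcal P_V\cap V$ are contained in $\mathcal L\cap V^+$ and $w\mathcal P\cap V^+$, so they intersect in $0$. Given $x\in V$, write $x=u+v$ with $u\in\mathcal L\cap V^+$ and $v\in w\mathcal P\cap V^+$, and take components in $V$. By Lemmas~\ref{lem:split0} and~\ref{lem:splitinf} the component of $u$ lies in $\mathcal L_V\cap V$ and that of $v$ in $w\mathcal P_V\cap V$, and their sum is $x$. Thus $(\mathcal L_V,\mathcal P_V)$ is a Birkhoff pair for $\Sigma_{n,r}$, contrary to Proposition~\ref{prop:nopair}.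

Condition \eqref{eq:star} reads $3r>6$ for $n=3$, $8r>9$ for $n=4$, and $15r>12$ for $n=5$. It holds for $n=3$, $r\ge3$; for $n=4$, $r\ge2$; and for $n=5$, $r\ge1$. Taking $m=p-6$, $m=p-8$ and $m=p-10$ gives the three items of the list.
\end{proof}

\section{Comparison with the affirmative cases}\label{sec:scope}

Under \eqref{eq:star} the system $\Sigma_{n,r}$ must lie outside each of the affirmative cases quoted in Section~\ref{sec:intro}, and this can be seen directly. It is reducible by its shape. Its leading matrix $-\operatorname{diag}(J,J)$ is nilpotent, so all its eigenvalues coincide.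

Its monodromy matrix is conjugate to a single unipotent Jordan block of size $2n$. Indeed, for a submultiplicative norm and $j\ge4\|A_0\|$ the recursion \eqref{eq:recursion} gives $\|\Phi_j\|\le(2\|A_1\|/j)\|\Phi_{j-N}\|$, so $\Phi$ converges for all $w$. By Lemma~\ref{lem:normal} the matrix $Y=F\Phi z^{-A_0}$ satisfies $TY=F\Phi(A_0+\theta)z^{-A_0}=0$, and it is invertible for large $|z|$ because $\Phi(0)=I$. So $Y$ is a fundamental matrix, with monodromy $G=\exp(-2\pi iA_0)$. The matrix $G-I$ is the product of $A_0$ with an invertible matrix commuting with it. It is therefore nilpotent with one-dimensional kernel by Lemma~\ref{lem:jordan}.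

The diagonal blocks are irreducible. By \eqref{eq:frame} a reduction of the block would give a $T$-stable $K$-subspace $W\subset\widehat S$ with $0<\dim W<n$, spanned by the first columns of $\Gamma^{-1}$. If $0\ne v\in W$, then $v,Dv,\dots,D^{n-1}v\in W$ have $n$ consecutive levels. By \eqref{eq:level} the nonzero terms of a combination $\sum h_kD^kv$ with $h_k\in K$ have levels that are distinct modulo $n$, so the combination vanishes only if all $h_k$ vanish, and $\dim W=n$. Each block is, moreover, itself in standard form. The obstruction therefore lies entirely in the extension.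

In view of the affirmative answer for $p\le3$, the pairs $(p,r)$ not covered by Theorem~\ref{thm:B} are $p=4,5$ with any $r$; $r=2$ with $p=6,7$; and $r=1$ with $6\le p\le9$. We make no claim about the existence of counterexamples for these pairs.

\begin{thebibliography}{1}

\bibitem{RH}
\emph{Various versions of the Riemann--Hilbert problem for linear differential equations},
\texttt{http://iitp.ru/upload/publications/2730/UMN.pdf}

\end{thebibliography}
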